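# Turing equivalence on the minimal degrees is not weakly universal

## Theorem: a product of equality with free shifts does not weakly reduce to minimal degrees

We write $\leq_T$ and $\equiv_T$ for Turing reducibility and Turing equivalence on $\mathcal P(\mathbb N)$, identified with Cantor space $2^{\mathbb N}$. Let
$$M=\{z\in 2^{\mathbb N}\mid [z]_{\equiv_T}\text{ is a minimal degree}\},$$
where a degree $\mathbf d$ is minimal if $\mathbf d\ne\mathbf 0$ and no degree lies strictly between $\mathbf 0$ and $\mathbf d$.

Let $F=F_2=\langle a,b\rangle$ be the free group on two generators. It acts on $Y_1=2^F$ by the shift $(\gamma y)(\delta)=y(\gamma^{-1}\delta)$. Let $E_F$ be the orbit equivalence relation on $Y_1$, let $\Delta$ be equality on $2^{\mathbb N}$, and for $n\ge1$ put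
$$E_n=\Delta\times E_F^{\,n}\quad\text{on}\quad 2^{\mathbb N}\times Y_1^{\,n}.$$
So $(x,y_1,\dots,y_n)\mathrel{E_n}(x',y_1',\dots,y_n')$ means that $x=x'$ and that each $y_i'$ is a shift of $y_i$.

**Theorem 1.** $E_1\not\le^w_B\ \equiv_T\upharpoonright M$. Hence $\equiv_T\upharpoonright M$ is not weakly universal.

**Theorem 2.** Let $n\ge 1$, let $A\subseteq2^{\mathbb N}$ be Borel, and suppose $E_n\le^w_B\ \equiv_T\upharpoonright A$. Then some $z\in A$ has a chain
$$\emptyset<_TB_1<_T\dots<_TB_n<_Tz .$$
Consequently, if $\equiv_T\upharpoonright A$ is weakly universal, then for every $n$ some $z\in A$ bounds a chain of $n$ degrees strictly between $\mathbf 0$ and $\deg(z)$.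

The second sentence of Theorem 1 is the statement posed as Conjecture 5.1 in "Continuous Vs. Borel Reductions", https://ow3.math.rutgers.edu/~sthomas/Css-revised.pdf. The proof is in ZFC and does not use Martin's Conjecture. Theorem 2 with $n=1$ and $A=M$ contains Theorem 1, since an element of $M$ has nothing strictly between $\emptyset$ and itself. We prove Theorem 1 first and then iterate its argument.

## Weak reductions, shifts and names

**Definition (weak reducibility).** A Borel equivalence relation is *countable* if its classes are countable. For countable Borel equivalence relations $E,F$ on standard Borel spaces $X,Y$, write $E\le^w_BF$ if there is a countable-to-one Borel map $f:X\to Y$ with $x\mathrel Ex'\Rightarrow f(x)\mathrel Ff(x')$. Such an $F$ is *weakly universal* if $E\le_B^wF$ for every countable Borel equivalence relation $E$.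

Inequivalent points may have equivalent images; the only other constraint is that $f$ is countable-to-one. For example, if $E\subseteq E'$ live on one space, the identity witnesses $E\le^w_BE'$.

The relation $\equiv_T\upharpoonright M$ qualifies. Its classes are countable, and $M$ is Borel: $z\in M$ if and only if $z$ is noncomputable and, for each index $e$ such that $\Phi_e^z$ is total and $\{0,1\}$-valued, either $\Phi_e^z$ is computable or some $e'$ satisfies $\Phi_{e'}^{\Phi_e^z}=z$. All quantifiers here are over $\mathbb N$.

**A homomorphism by hand.** Identify $F$ with $\mathbb N$ computably and let $f(x,y)=x\oplus y$. A shift by a fixed $\gamma$ is computable, so $x\oplus y\equiv_Tx\oplus\gamma y$. Thus $f$ is an injective Borel homomorphism from $E_1$ to $\equiv_T$. Its values are rarely minimal. If $x$ is noncomputable, then $x\le_Tx\oplus y$, and $x\oplus y\le_Tx$ holds for only countably many $y$, so $\emptyset<_Tx<_Tx\oplus y$ for all other $y$. Theorem 1 says that something like this happens for every homomorphism, even one that does not display $x$. We shall find something that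 plays the part of $x$: a point $c(x)$ that is determined by the copy $\{x\}\times Y_1$, that differs for different $x$, and that almost every $f(x,y)$ computes.

**Definition (Bernoulli shifts).** For $m\ge1$ let $Y_m=(2^m)^F$ with the shift action $(\gamma y)(\delta)=y(\gamma^{-1}\delta)$ and the uniform product measure $\mu$. We identify $Y_m$ with $(Y_1)^m$ under the diagonal action. Theorem 1 uses only $m=1$.

**Definition (names).** A *name* of $c=(c^j)_{j\in\mathbb N}\in[0,1]^{\mathbb N}$ is a function $p:\mathbb N^2\to\mathbb Q$ with $|p(j,k)-c^j|\le2^{-k}$ for all $j,k$. For an oracle $\beta\subseteq\mathbb N$, the point $c$ is *computable* ($\beta$-*computable*) if it has a computable ($\beta$-computable) name.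

A name determines its point, so only countably many points are $\beta$-computable. If $c^j\in\{0,1\}$ for all $j$, then rounding $p(j,2)$ recovers the set $\{j:c^j=1\}$ from any name $p$. In general, different names of one point may have different degrees, and this will matter.

## The uniform case, where averaging suffices

Put $S=\{a^{\pm1},b^{\pm1}\}$ and $(L\varphi)(y)=\frac14\sum_{s\in S}\varphi(sy)$. We first prove the analytic input.

**Lemma 3 (spectral gap).** On $L^2_0(Y_m)$, the functions of integral $0$, the operator $L$ has norm at most $\sqrt3/2$. In particular the action of $F$ on $Y_m$ is ergodic.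

*Proof.* We first bound $(L\xi)(\gamma)=\frac14\sum_{s\in S}\xi(s^{-1}\gamma)$ on $\ell^2(F)$. Kesten, *Symmetric random walks on groups*, Trans. AMS 92 (1959), shows that its norm is $\sqrt3/2$. We need only the upper bound, which has a short proof. Let $g(\gamma)=3^{-|\gamma|/2}$, where $|\gamma|$ is the reduced length. If $|\gamma|=n\ge1$, then of the four elements $s^{-1}\gamma$ three have length $n+1$ and one has length $n-1$, so
$$(Lg)(\gamma)=\tfrac14\bigl(3\cdot3^{-(n+1)/2}+3^{-(n-1)/2}\bigr)=\tfrac{2\sqrt3}{4}\,3^{-n/2}=\tfrac{\sqrt3}2g(\gamma).$$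
At the identity, $(Lg)(1)=3^{-1/2}\le\frac{\sqrt3}2$. So $Lg\le\frac{\sqrt3}2g$ everywhere. For $\xi,\eta\in\ell^2(F)$ of norm $1$, the inequality $uv\le\frac12(u^2t+v^2/t)$ with $t=g(\gamma)/g(s^{-1}\gamma)$ gives
$$|\langle L\xi,\eta\rangle|\le\frac14\sum_{\gamma,s}\frac12\Bigl(|\xi(s^{-1}\gamma)|^2\frac{g(\gamma)}{g(s^{-1}\gamma)}+|\eta(\gamma)|^2\frac{g(s^{-1}\gamma)}{g(\gamma)}\Bigr).$$
Substituting $\delta=s^{-1}\gamma$ in the first part and using $S=S^{-1}$, the right side equals
$$\frac12\sum_\delta|\xi(\delta)|^2\frac{(Lg)(\delta)}{g(\delta)}+\frac12\sum_\gamma|\eta(\gamma)|^2\frac{(Lg)(\gamma)}{g(\gamma)}\le\frac{\sqrt3}2 .$$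

Now pass to $Y_m$. For finite nonempty $P\subseteq F\times m$ let $\chi_P(y)=\prod_{(\delta,i)\in P}(-1)^{y(\delta)_i}$. These Walsh functions form an orthonormal basis of $L^2_0(Y_m)$, and
$$\chi_P(\gamma y)=\prod_{(\delta,i)\in P}(-1)^{y(\gamma^{-1}\delta)_i}=\chi_{\gamma^{-1}P}(y).$$
The translation action of $F$ on the sets $P$ is free. Indeed, if $\gamma P=P$ then $\gamma$ permutes the finite set $P$, so some positive power of $\gamma$ fixes an element of $P$ and hence is $1$; as $F$ is torsion-free, $\gamma=1$. Thus each orbit $\{\gamma P\}$ is indexed by $F$, and $L^2_0(Y_m)$ is a direct sum of copies of $\ell^2(F)$. On each of them $L$ acts as $\frac14\sum_s$ of the left translations by $s^{-1}$, and this is the operator above since $S=S^{-1}$. So the norm is at most $\sqrt3/2$.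

If $W$ is invariant, then $\varphi=1_W-\mu(W)\in L^2_0$ satisfies $L\varphi=\varphi$. Hence $\varphi=0$, and $\mu(W)\in\{0,1\}$. $\blacksquare$

**Constants.** Fix $r$ with $\theta:=(\sqrt3/2)^r\le10^{-5}$. Put $K=4^r$, $T=L^r$, and let $\mathcal W=S^r$ be the set of words of length $r$, so $|\mathcal W|=K$. Distinct words may represent the same group element; we count words. Then
$$(T\varphi)(y)=\frac1K\sum_{w\in\mathcal W}\varphi(wy),\qquad \Bigl\|T\varphi-\int\varphi\Bigr\|_2\le\theta\,\Bigl\|\varphi-\int\varphi\Bigr\|_2. \tag{1}$$
Further, let
$$\alpha=\tfrac1{100},\quad\zeta=\tfrac1{100},\quad\varepsilon=\tfrac1{400},\quad\rho=100\,\theta\le\tfrac\alpha2,\qquad\text{and note }\ \tfrac{4\theta^2}{\alpha^2}\le\tfrac12 .$$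
If $\mu(W)\le\alpha/2$, then
$$\mu\{T1_W>\alpha\}\le\tfrac12\mu(W). \tag{2}$$
For if $T1_W(y)>\alpha$, then $|T1_W(y)-\mu(W)|>\alpha/2$, and by Chebyshev and (1) this happens with probability at most $\frac{4}{\alpha^2}\theta^2\|1_W-\mu(W)\|_2^2\le\frac{4\theta^2}{\alpha^2}\mu(W)$. In words: if a set is small, then the points from which more than a fraction $\alpha$ of the words lead into it form a set at most half as large.

Let $(C_j)_{j\in\mathbb N}$ be an effective enumeration of the clopen subsets of $2^{\mathbb N}$, fixed from now on.

**The uniform case.** Let $f:Y_m\to2^{\mathbb N}$ be an injective Borel homomorphism into $\equiv_T$, and $\nu=f_*\mu$. Suppose that one list of Turing functionals $(\Psi_w)_{w\in\mathcal W}$ satisfies $\Psi_w(f(y))=f(wy)$ for all $y$ and $w$. (If $f(y)=y$, with $F$ coded computably, this holds.) Put $\varphi_j=1_{C_j}\circ f$. From $f(y)$ we compute $f(wy)$ for all $w$, then $f(w'wy)$, and so on; hence $f(y)$ computes $T^k\varphi_j(y)$ uniformly in $j,k$. By (1) and Chebyshev,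
$$\mu\bigl\{|T^{j+k}\varphi_j-\nu(C_j)|>2^{-k}\bigr\}\le4^k\theta^{2(j+k)},$$
which is summable over $(j,k)$. By Borel–Cantelli, for a.e. $y$ the table $(j,k)\mapsto T^{j+k}\varphi_j(y)$ becomes, after finitely many corrections, a name of the point $(\nu(C_j))_j$. This point does not depend on $y$, and it determines $\nu$, so copies with disjoint ranges yield different points.

**Where this stops.** For general $f$ the index $e$ with $\Phi_e^{f(y)}=f(wy)$ varies with $y$, in a Borel and not a computable way. There are two natural repairs, and both get stuck.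

* *Better and better tables.* For each $k$ choose a finite table $\kappa_k$ that predicts, from finitely many bits of $f(y)$, correct indices for all words of length $rk$, with failure probability at most $2^{-k}$. By Borel–Cantelli almost every $y$ fails only finitely often. But the procedure consults the infinite sequence $(\kappa_k)_k$. We learn that $f(y)\oplus(\kappa_k)_k$ computes a name, and nothing makes $(\kappa_k)_k$ computable from $f(y)$.
* *One table, iterated.* A single finite table may be built into the program. It is wrong on a set of some positive measure $\varepsilon$. A $k$-fold iteration passes through $k$ points where the table is consulted, and the union bound $k\varepsilon$ for the failure probability is worthless once $k>1/\varepsilon$. Since high precision needs $k\to\infty$, we get no convergence.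

We keep the single table and repair the errors at every level, before they can accumulate. This needs a way of averaging that ignores a small fraction of arbitrary errors.

## Trimmed means

**Definition (trimmed mean).** For $v\in[0,1]^K$ with order statistics $v_{(1)}\le\dots\le v_{(K)}$ put
$$\mathrm{tm}(v)=\frac2K\sum_{i=K/4+1}^{3K/4}v_{(i)} .$$
For a probability law on $[0,1]$ with distribution function $G$ and quantile function $Q(u)=\inf\{\lambda:G(\lambda)\ge u\}$ put $\mathrm{tm}=2\int_{1/4}^{3/4}Q(u)\,du$.

The empirical law of $v$ has $Q(u)=v_{(i)}$ for $u\in(\frac{i-1}K,\frac iK]$, so the two definitions agree. For a $\{0,1\}$-valued law giving $1$ probability $q$, we have $Q=1$ exactly on $(1-q,1]$ (up to an endpoint); so $\mathrm{tm}$ is $0$ for $q\le\frac14$, $2q-\frac12$ for $\frac14\le q\le\frac34$, and $1$ for $q\ge\frac34$.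

Why this statistic? The arithmetic mean is continuous in the law, but if all $v_w$ equal $c$ and a fraction $\alpha$ of them is replaced by $1$, the mean moves by $\alpha(1-c)$, however concentrated the true values were. The median does not move then, but it is discontinuous in the law: with $K/2$ zeros and $K/2$ ones, turning one zero into a one moves $v_{(K/2)}$ from $0$ to $1$. The trimmed mean is good in both respects.

**Lemma 4.**

(a) Let $v,g\in[0,1]^K$ differ in at most $q\le K/4$ coordinates ($q$ an integer), with all $g_w$ in an interval of length $\ell$. Then $|\mathrm{tm}(v)-\mathrm{tm}(g)|\le\frac{2q}K\ell$.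

(b) For laws $P,P'$ on an interval $J\subseteq[0,1]$ with distribution functions $G,G'$, we have $|\mathrm{tm}(P)-\mathrm{tm}(P')|\le2\int_J|G(\lambda)-G'(\lambda)|\,d\lambda$.

*Proof.* (a) Let $i\le K-q$. At least $i+q$ coordinates satisfy $g_w\le g_{(i+q)}$, and at least $i$ of these have $v_w=g_w$. So $v_{(i)}\le g_{(i+q)}$. In the range $i\le3K/4$ we have $i+q\le K$, hence
$$\sum_{i=K/4+1}^{3K/4}(v_{(i)}-g_{(i)})\le\sum_{i=K/4+1}^{3K/4}(g_{(i+q)}-g_{(i)})=\sum_{i=3K/4+1}^{3K/4+q}g_{(i)}-\sum_{i=K/4+1}^{K/4+q}g_{(i)}\le q\ell .$$
For the lower bound, at least $K-(i-q)+1$ coordinates satisfy $g_w\ge g_{(i-q)}$ and at least $K-i+1$ of these have $v_w=g_w$, so $v_{(i)}\ge g_{(i-q)}$ for $i\ge q+1$, which covers $i\ge K/4+1$. The same telescoping gives $\sum(v_{(i)}-g_{(i)})\ge-q\ell$. Multiply by $2/K$.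

(b) Let $Q,Q'$ be the quantile functions. Clearly $|\mathrm{tm}(P)-\mathrm{tm}(P')|\le2\int_0^1|Q-Q'|\,du$. Since $Q(u)\le\lambda\Leftrightarrow u\le G(\lambda)$, for fixed $\lambda$ the set of $u$ with $Q(u)\le\lambda<Q'(u)$ is $\{u:G'(\lambda)<u\le G(\lambda)\}$, and symmetrically with the roles exchanged. Fubini gives $\int_0^1|Q-Q'|\,du=\int|G-G'|\,d\lambda$, and $G=G'$ off $J$ (up to endpoints). $\blacksquare$

Part (a) is the decisive gain: the damage done by faulty inputs is proportional to the spread $\ell$ of the correct ones. If the spread shrinks from level to level, so does the damage.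

## A point computed by almost every value of an injective homomorphism

**Proposition 5.** Let $Y=Y_m$, and let $f:Y\to2^{\mathbb N}$ be Borel and injective with $f(\gamma y)\equiv_Tf(y)$ for all $\gamma\in F$, $y\in Y$. Let $\nu=f_*\mu$. There is $c\in[0,1]^{\mathbb N}$ such that

1. for $\mu$-a.e. $y$, $f(y)$ computes a name of $c$;
2. for all $j$: $\nu(C_j)<\frac1{10}\Rightarrow c^j\le\frac16$, and $\nu(C_j)>\frac9{10}\Rightarrow c^j\ge\frac56$.

The coordinate $c^j$ need not equal $\nu(C_j)$, because trimming forgets rare events. Clause 2 records the part of $\nu$ that survives.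

**Step 1: one finite table that is right most of the time.** For $w\in\mathcal W$ let $e_w(y)$ be the least $e$ with $\Phi_e^{f(y)}=f(wy)$; it exists as $f(wy)\equiv_Tf(y)$. Let $e(y)=(e_w(y))_{w}\in\mathbb N^{\mathcal W}$, a Borel function with countable range. By Lusin–Souslin (Kechris, *Classical Descriptive Set Theory*), $f(Y)$ is Borel and $f^{-1}$ is Borel on it, so $e=\hat e\circ f$ with $\hat e$ Borel on $f(Y)$. Choose finitely many values $\tau_1,\dots,\tau_N$ of $\hat e$ carrying $\nu$-mass more than $1-\varepsilon/2$, and clopen sets $G_i$ with $\nu(G_i\mathbin\triangle\hat e^{-1}(\tau_i))<\frac{\varepsilon}{2N}$. Put $\kappa=\tau_i$ on $G_i\setminus\bigcup_{i'<i}G_{i'}$ and $\kappa=\tau_1$ off $\bigcup_iG_i$. If $\hat e(z)=\tau_i$ but $\kappa(z)\neq\tau_i$, then $z\notin G_i$, or $z\in G_{i'}$ for some $i'<i$ while $\hat e(z)\ne\tau_{i'}$; in either case $z$ lies in one of the $N$ symmetric differences. Hence $\nu\{\kappa\neq\hat e\}<\frac\varepsilon2+\frac\varepsilon2=\varepsilon$.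

The function $\kappa$ depends on finitely many bits, so it is computable. Let $\Psi_w(z)=\Phi^z_{\kappa(z)_w}$, a partial computable functional, and $Z=\{y:\kappa(f(y))\ne e(y)\}$. Then $\mu(Z)<\varepsilon$ and
$$y\notin Z\ \Rightarrow\ \Psi_w(f(y))=f(wy)\text{ for all }w\in\mathcal W. \tag{3}$$

**Step 2: a small set outside which most neighbors are again outside.** It is not enough that $y\notin Z$: most $wy$ must be good, most of their neighbors too, and so on for ever. Let
$$V_0=Z,\qquad V_{i+1}=Z\cup\{T1_{V_i}>\alpha\},\qquad V=\bigcup_iV_i .$$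
By induction the $V_i$ increase, since $T$ is monotone. Also $\mu(V_i)\le2\varepsilon=\frac\alpha2$ for all $i$: this holds for $V_0$, and by (2), $\mu(V_{i+1})\le\varepsilon+\frac12\cdot2\varepsilon=2\varepsilon$. So $\mu(V)\le2\varepsilon=\frac1{200}$. If $y\notin V$, then $y\notin Z$, and $T1_{V_i}(y)\le\alpha$ for all $i$, so $T1_V(y)=\lim_iT1_{V_i}(y)\le\alpha$. That is:
$$y\notin V\ \Rightarrow\ y\notin Z\text{ and at most }\alpha K\text{ words }w\in\mathcal W\text{ have }wy\in V. \tag{4}$$

**Step 3: the programs.** We define partial computable functionals with values in $\mathbb Q\cap[0,1]$, uniformly in $j,k,t\in\mathbb N$.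

* $U^j_0(z)=1_{C_j}(z)$.
* $U^j_{k+1}(z)$: run the computations of $U^j_k(\Psi_w(z))$ for all $w\in\mathcal W$ in parallel, answering oracle queries by computing $\Psi_w(z)$. Wait for the first stage at which at least $(1-\alpha)K$ words have halted. Let $v_w$ be the value obtained if $w$ has halted by then, and $v_w=0$ otherwise. Output $\mathrm{tm}((v_w)_w)$.
* $R^j_{k,0}=U^j_k$, and $R^j_{k,t+1}(z)$ is obtained from $R^j_{k,t}$ in the same way, except that the output is the median $v_{(K/2)}$.

We do not wait for all words, because a wrong index may give a computation that never halts. Write $u^j_k(y)=U^j_k(f(y))$ and $r^j_{k,t}(y)=R^j_{k,t}(f(y))$.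

*All of these are defined for $y\notin V$.* For $u^j_0$ this is clear. Suppose it holds for $u^j_k$ and let $y\notin V$. By (3), $\Psi_w(f(y))=f(wy)$ for every $w$. By (4), at least $(1-\alpha)K$ words have $wy\notin V$, and for these $U_k^j(f(wy))$ halts. So the waiting ends. The same argument serves $R^j_{k,t+1}$. Moreover:
$$\begin{array}{l}\text{if }y\notin V,\text{ then in computing }u^j_{k+1}(y)\ (\text{resp. }r^j_{k,t+1}(y)),\text{ for all but at most }2\alpha K\\ \text{words }w\text{ we have }wy\notin V\text{ and }v_w=u^j_k(wy)\ (\text{resp. }v_w=r^j_{k,t}(wy)).\end{array}\tag{5}$$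
Indeed at most $\alpha K$ words have $wy\in V$, at most $\alpha K$ words have not halted, and each remaining word returns $U^j_k(\Psi_w(f(y)))=U^j_k(f(wy))=u_k^j(wy)$.

**Step 4: the estimates approach numbers that do not depend on $y$.** Fix $j$ and suppress it. Let $o_k=\frac12 4^{-k}$ and $c_0=\frac12$. We define $c_k\in[0,1]$ inductively so that
$$W_k:=\{y\notin V:|u_k(y)-c_k|>o_k\}\quad\text{satisfies}\quad\mu(W_k)\le\rho . \tag{6}$$
For $k=0$ we have $W_0=\emptyset$, since $u_0\in\{0,1\}$ and $o_0=\frac12$.

Given $c_k$, let $J=[c_k-o_k,c_k+o_k]$, an interval of length $\ell=2o_k$, and let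
$$g_k=u_k\ \text{ off }V\cup W_k,\qquad g_k=c_k\ \text{ on }V\cup W_k .$$
This takes values in $[0,1]\cap J$. Put $c_{k+1}=\mathrm{tm}(\text{law of }g_k\text{ under }\mu)$. As an average of quantiles, $c_{k+1}\in[0,1]\cap J$.

Let $y\notin V$ satisfy
$$\text{(i) } T1_{W_k}(y)\le\alpha,\qquad\text{(ii) } \int_J\bigl|T1_{\{g_k\le\lambda\}}(y)-\mu(g_k\le\lambda)\bigr|\,d\lambda\le\zeta\ell .$$
By (5) and (i), for all but at most $3\alpha K$ words we have $wy\notin V\cup W_k$ and $v_w=u_k(wy)=g_k(wy)$. As $3\alpha K\le K/4$, Lemma 4(a) gives
$$\bigl|u_{k+1}(y)-\mathrm{tm}((g_k(wy))_w)\bigr|\le6\alpha\ell .$$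
The empirical law of $(g_k(wy))_w$ has distribution function $\lambda\mapsto T1_{\{g_k\le\lambda\}}(y)$, so Lemma 4(b) and (ii) give
$$\bigl|\mathrm{tm}((g_k(wy))_w)-c_{k+1}\bigr|\le2\zeta\ell .$$
Together,
$$|u_{k+1}(y)-c_{k+1}|\le(6\alpha+2\zeta)\cdot2o_k=0.16\,o_k\le\tfrac14o_k=o_{k+1}.$$
So a point of $W_{k+1}$ violates (i) or (ii). By (2), applicable since $\mu(W_k)\le\rho\le\frac\alpha2$, (i) fails on a set of measure at most $\frac12\rho$. For (ii), an indicator has variance at most $\frac14$, so by (1)
$$\int_Y\int_J\bigl|T1_{\{g_k\le\lambda\}}-\mu(g_k\le\lambda)\bigr|\,d\lambda\,d\mu\le\int_J\bigl\|T1_{\{g_k\le\lambda\}}-\mu(g_k\le\lambda)\bigr\|_2\,d\lambda\le\frac{\theta\ell}2,$$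
and by Markov (ii) fails on a set of measure at most $\frac{\theta}{2\zeta}=50\theta=\frac12\rho$. Hence $\mu(W_{k+1})\le\rho$, and the induction continues.

Since $|c_{k+1}-c_k|\le o_k$ and $\sum_{i\ge k}o_i=\frac43o_k$, the limit $c=\lim_kc_k$ exists and
$$|c_k-c|\le\tfrac43o_k. \tag{7}$$
The numbers $c_k=c^j_k$ and $c=c^j$ do not depend on $y$. They do depend on the choice of $\kappa$, which is harmless.

**Step 5: making the failure probabilities summable.** The bound (6) does not improve with $k$, so Borel–Cantelli does not apply yet. This is what the medians are for. Let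
$$W_{k,t}=\{y\notin V:|r_{k,t}(y)-c_k|>o_k\},\qquad W_{k,0}=W_k .$$
If $y\notin V$ and $T1_{W_{k,t}}(y)\le\alpha$, then by (5) all but at most $3\alpha K<K/2$ of the values $v_w$ lie in $[c_k-o_k,c_k+o_k]$. If the median $v_{(K/2)}$ lay to the left of this interval, at least $K/2$ values would; if it lay to the right, at least $K/2+1$ values would. So the median lies in the interval, i.e. $y\notin W_{k,t+1}$. Thus $W_{k,t+1}\subseteq\{T1_{W_{k,t}}>\alpha\}$, and (2) gives $\mu(W_{k,t+1})\le\frac12\mu(W_{k,t})$. By induction,
$$\mu(W^j_{k,t})\le2^{-t}\rho. \tag{8}$$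
(The median works here although it was unsuitable in Step 4: now almost all the inputs are already in the target interval.)

**Step 6: proof of clause 1.** By (8), $\sum_{j,k}\mu(W^j_{k,j+k})\le\sum_{j,k}2^{-(j+k)}\rho<\infty$. So for a.e. $y\notin V$, all but finitely many pairs $(j,k)$ satisfy $|r^j_{k,j+k}(y)-c^j_k|\le o_k$, and then by (7)
$$|r^j_{k,j+k}(y)-c^j|\le\tfrac73o_k=\tfrac764^{-k}.$$
For $k\ge1$ this is at most $2^{-k}$; for $k=0$ the bound $|r^j_{0,j}(y)-c^j|\le1$ is trivial. After finitely many corrections, $(j,k)\mapsto R^j_{k,j+k}(f(y))$ is a name of $c$, and it is computable from $f(y)$.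

So the set of $y$ such that $f(y)$ computes a name of the fixed point $c$ has measure at least $1-\frac1{200}$. It is Borel, and it is $F$-invariant because $f(\gamma y)\equiv_Tf(y)$. By ergodicity (Lemma 3) it is conull.

**Step 7: proof of clause 2.** As $W_0=\emptyset$, we have $g_0=1_{C_j}\circ f$ off $V$, and $\mu(V)\le\frac1{200}$. If $\nu(C_j)<\frac1{10}$, then $\mu(g_0=0)\ge1-\frac1{10}-\frac1{200}>\frac34$, so the quantile function of $g_0$ vanishes on $(0,\frac34]$ and $c^j_1=0$. By (7), $c^j\le\frac43o_1=\frac43\cdot\frac18=\frac16$. If $\nu(C_j)>\frac9{10}$, then $\mu(g_0=1)>\frac34$, the quantile function is $1$ on $[\frac14,\frac34]$, so $c^j_1=1$ and $c^j\ge\frac56$. $\blacksquare$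

**Corollary 6.** Let $f,f':Y_m\to2^{\mathbb N}$ both be as in Proposition 5, with disjoint ranges. Then the points $c,c'$ obtained are different.

*Proof.* The measures $\nu,\nu'$ are concentrated on the disjoint Borel sets $f(Y_m),f'(Y_m)$. By regularity of $\nu+\nu'$ there is a clopen $C_j$ with $(\nu+\nu')(C_j\mathbin\triangle f'(Y_m))<\frac1{10}$. Since $\nu(f'(Y_m))=0$ and $\nu'(f'(Y_m))=1$, we get $\nu(C_j)<\frac1{10}$ and $\nu'(C_j)>\frac9{10}$. By clause 2, $c^j\le\frac16<\frac56\le c'^j$. $\blacksquare$

## From names to one noncomputable set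

Almost every $f(x,y)$ will compute a name of a noncomputable point $c(x)$. This alone does not contradict minimality: the name depends on $y$, so it might have the degree of $f(x,y)$ for each $y$. We need a single noncomputable set below all names of $c(x)$. If some coordinate $c^j$ is a noncomputable real, its binary expansion is such a set: it is irrational, so its digits can be read off from any name. The difficult case is when every $c^j$ is computable, but not uniformly in $j$. There we use a theorem of Miller, *Degrees of unsolvability of continuous functions*, J. Symb. Logic 69 (2004) 555–584: every noncomputable $h\in C[0,1]$ computes a noncomputable subset of $\mathbb N$; that is, there is a noncomputable $D\subseteq\mathbb N$ computable from every name of $h$. Here a name of $h$ may be taken to be a sequence of rational polygonal functions whose $k$-th term is within $2^{-k}$ of $h$ in the sup norm.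

**Fact 7 (from Miller's theorem).** If $c\in[0,1]^{\mathbb N}$ is not computable, there is a noncomputable $D\subseteq\mathbb N$ with $D\le_Tp$ for every name $p$ of $c$. Relative to an oracle $\beta\subseteq\mathbb N$: if $c$ is not $\beta$-computable, there is $D\not\le_T\beta$ with $D\le_Tp\oplus\beta$ for every name $p$ of $c$.

*Transfer from $C[0,1]$.* Let $h_c(0)=0$, $h_c(2^{-j})=2^{-j}c^j$ for $j\ge0$, linear in between. A name of $h_c$ yields one of $c$, because $c^j=2^jh_c(2^{-j})$. Conversely, from a name of $c$ take rationals $q_j\in[0,1]$ with $|q_j-c^j|\le2^{-k}$ for $j\le k$, and consider the polygon through $(0,0)$ and $(2^{-j},2^{-j}q_j)$, $j\le k$. On $[2^{-k},1]$ it differs from $h_c$ by at most $2^{-k}$, because it does so at the nodes and both are linear between them. On $[0,2^{-k}]$ both functions take values in $[0,2^{-k}]$. So names of $c$ and of $h_c$ are uniformly computable from each other, and Miller's theorem for $h_c$ gives the first sentence. The second is the relativization of that theorem to $\beta$, transferred in the same way. It is used only for Theorem 2 with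 $n\ge2$.

## Proof of Theorem 1

Suppose $f:2^{\mathbb N}\times Y_1\to M$ is a countable-to-one Borel homomorphism from $E_1$ to $\equiv_T\upharpoonright M$.

**Step 1: making $f$ injective.** By Lusin–Novikov (Kechris, *Classical Descriptive Set Theory*), $2^{\mathbb N}\times Y_1=\bigsqcup_iX_i$ with $X_i$ Borel and $f\upharpoonright X_i$ injective. Replace $f$ on $X_i$ by $0^i1^\frown f$. The new map is injective and Borel, and Turing degrees are unchanged. So it still maps into $M$ and is still a homomorphism. Call it $f$ again.

**Step 2: a noncomputable point.** For each $x$ the map $f_x=f(x,\cdot)$ satisfies the hypotheses of Proposition 5 with $m=1$, because $(x,y)\mathrel{E_1}(x,\gamma y)$. Let $c(x)$ be a point obtained from it. For $x\ne x'$ the ranges of $f_x,f_{x'}$ are disjoint, so $c(x)\ne c(x')$ by Corollary 6. Only countably many points are computable, so we can fix $x$ with $c(x)$ not computable.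

**Step 3: the contradiction.** By Fact 7 there is a noncomputable $D\subseteq\mathbb N$ computable from every name of $c(x)$. By clause 1 of Proposition 5, $D\le_Tf(x,y)$ for a.e. $y$. As $f(x,y)$ has minimal degree and $D$ is noncomputable, $f(x,y)\equiv_TD$ for a.e. $y$. But only countably many reals are $\le_TD$, and $f_x$ is injective, so this holds for only countably many $y$. That is impossible, since $\mu$ is nonatomic and so countable sets are null.

Thus $E_1\not\le^w_B\ \equiv_T\upharpoonright M$. Since $E_1$ is a countable Borel equivalence relation, $\equiv_T\upharpoonright M$ is not weakly universal. $\blacksquare$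

**Remark 8.** The proof only uses a conull set of $y$. Let $Y'\subseteq Y_1$ be the free part of the shift, the Borel invariant set of $y$ with $\gamma y\ne y$ for all $\gamma\ne1$. It is conull: for $\gamma\ne1$, $\gamma y=y$ forces $y$ to be constant on each of the infinite sets $\langle\gamma\rangle\delta$, an event of probability $0$. Proposition 5, Corollary 6 and the proof above go through with $Y'$ in place of $Y_1$, because $wy\in Y'$ for $y\in Y'$ and all estimates are estimates of measure. On $2^{\mathbb N}\times Y'$ the relation $E_1$ comes from a free Borel action of $F_2$, so joining each $(x,y)$ to the points $(x,sy)$, $s\in S$, is a Borel acyclic graph whose components are the $E_1$-classes; that is, $E_1$ is treeable there. Thus not even every treeable countable Borel equivalence relation is weakly Borel reducible to $\equiv_T\upharpoonright M$.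

## Proof of Theorem 2: climbing one coordinate at a time

In Theorem 1 the coordinate $x$ supplied a noncomputable set and $y$ supplied room above it. With more shift coordinates, each chosen $y_k$ can in turn play the part of $x$, relative to the set already built.

**Step 1: the sections and their points.** Let $f:2^{\mathbb N}\times Y_1^n\to A$ be a countable-to-one Borel homomorphism from $E_n$ to $\equiv_T\upharpoonright A$. As before, replace $f$ by an injective Borel map with the same Turing degrees; its values need no longer lie in $A$, and we return to this at the end. For $1\le k\le n$ and fixed $(x,y_1,\dots,y_{k-1})$, the section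
$$f(x,y_1,\dots,y_{k-1},\cdot):Y_1^{\,n-k+1}=Y_{n-k+1}\to2^{\mathbb N}$$
is injective and Borel and sends points in one orbit of the diagonal $F$-action to Turing equivalent reals, because such points are $E_F$-equivalent in each coordinate. Let $c_k(x,y_1,\dots,y_{k-1})$ be a point given by Proposition 5. Sections over different parameters have disjoint ranges. So by Corollary 6, $c_1$ is injective in $x$, and for $k\ge2$, $c_k$ is injective in $y_{k-1}$ when $x,y_1,\dots,y_{k-2}$ are fixed. No measurability of $c_k$ is claimed or needed.

**Step 2: the first element of the chain.** Only countably many points are computable, so choose $x$ with $c_1(x)$ noncomputable. By Fact 7 let $B_1$ be noncomputable and computable from every name of $c_1(x)$. By clause 1, $B_1\le_Tf(x,y_1,\dots,y_n)$ for a.e. $(y_1,\dots,y_n)$.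

**Step 3: from $B_k$ to $B_{k+1}$.** Let $k<n$, and suppose $x,y_1,\dots,y_{k-1}$ and $\emptyset<_TB_1<_T\dots<_TB_k$ are chosen with
$$B_k\le_Tf(x,y_1,\dots,y_n)\quad\text{for a.e. }(y_k,\dots,y_n). \tag{9}$$
The set of $(y_k,\dots,y_n)$ in (9) is Borel and conull. By Fubini, for a.e. $y_k$ we have $B_k\le_Tf(x,y_1,\dots,y_n)$ for a.e. $(y_{k+1},\dots,y_n)$. Also, only countably many points are $B_k$-computable and $c_{k+1}(x,y_1,\dots,y_k)$ is injective in $y_k$, so all but countably many $y_k$ make $c_{k+1}(x,y_1,\dots,y_k)$ not $B_k$-computable. Choose $y_k$ with both properties. By Fact 7 relative to $B_k$ there is $D_{k+1}\not\le_TB_k$ with $D_{k+1}\le_Tq\oplus B_k$ for every name $q$ of $c_{k+1}(x,y_1,\dots,y_k)$. Put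
$$B_{k+1}=D_{k+1}\oplus B_k>_TB_k .$$
By clause 1, for a.e. $(y_{k+1},\dots,y_n)$ the real $f(x,y_1,\dots,y_n)$ computes such a name $q$; for a.e. $(y_{k+1},\dots,y_n)$ it also computes $B_k$. So $B_{k+1}\le_Tf(x,y_1,\dots,y_n)$ for a.e. $(y_{k+1},\dots,y_n)$, which is (9) for $k+1$.

**Step 4: the top.** At the end, with $x,y_1,\dots,y_{n-1}$ chosen, $B_n\le_Tf(x,y_1,\dots,y_n)$ for a.e. $y_n$, while $f(x,y_1,\dots,y_n)\le_TB_n$ for only countably many $y_n$, by injectivity. Choose $y_n$ with $B_n<_Tf(x,y_1,\dots,y_n)$. Then
$$\emptyset<_TB_1<_T\dots<_TB_n<_Tf(x,y_1,\dots,y_n).$$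
The value of the original map at $(x,y_1,\dots,y_n)$ lies in $A$ and is Turing equivalent to this real, so it has the same chain below it. It is the required $z$.

For the last sentence of the theorem: if $\equiv_T\upharpoonright A$ is weakly universal, then $E_n\le^w_B\ \equiv_T\upharpoonright A$ for every $n$, because each $E_n$ is a countable Borel equivalence relation, and the degrees of $B_1,\dots,B_n$ form the required chain. $\blacksquare$
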